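\title{Continuous maps between bounded Abelian groups in the Bohr topology}

\begin{abstract}
For an Abelian group $G$ let $G^\#$ be $G$ with its Bohr topology, and let $\mathbb V_m^\kappa$ be the direct sum of $\kappa$ copies of $\mathbb Z_m$. We show that $(\mathbb V_4^{\omega_1})^\#$ does not embed homeomorphically into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$; in fact every nonempty fiber of a continuous map from the first space to the second is infinite. More generally, for bounded groups $G$ and $H$ with $G$ infinite, $G^\#$ embeds into $H^\#$ if and only if $|mG|\le|mH|$ for every $m\ge1$ with $mG$ infinite. The proof combines a straightening lemma, obtained from an ultrafilter and a random character, with a Baire category argument in the dual group. All proofs are in ZFC.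
\end{abstract}

\section{Introduction}

All groups in this paper are Abelian and written additively. A \emph{character} of a group $G$ is a homomorphism from $G$ to the circle group $\mathbb T=\mathbb R/\mathbb Z$. The \emph{Bohr topology} of $G$ is the weakest topology on $G$ that makes every character continuous; equivalently, it is the finest totally bounded group topology on $G$. We write $G^\#$ for $G$ with this topology. The topology is defined from the algebra alone: isomorphic groups give homeomorphic spaces, every homomorphism $G\to H$ is continuous from $G^\#$ to $H^\#$, and an injective homomorphism is a homeomorphic embedding. It is natural to ask about the converse. How much of the group $G$ does the topological space $G^\#$ remember?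

We study this for \emph{bounded} groups, that is, groups with $mG=0$ for some $m\ge1$. For a positive integer $m$ and a cardinal $\kappa$ let $\mathbb V_m^\kappa$ be the direct sum of $\kappa$ copies of the cyclic group $\mathbb Z_m$. By Pr\"ufer's theorem every bounded group is a direct sum of finitely many groups $\mathbb V_{q}^{\kappa}$ with $q$ a prime power.

Some information is certainly lost. For a finite group $F$ the space $F^\#$ is discrete, and $(A\oplus B)^\#=A^\#\times B^\#$. Hence $(\mathbb Z_4\oplus\mathbb V_2^\omega)^\#$ is homeomorphic to $(\mathbb Z_2^2\oplus\mathbb V_2^\omega)^\#=(\mathbb V_2^\omega)^\#$, although only the first group has elements of order $4$. A topological invariant can therefore count elements of a given order at best up to finite errors. The cardinals $|mG|$, where $mG=\{mx:x\in G\}$, do such a count: if $G$ is a bounded $p$-group and $p^kG$ is infinite, then $|p^kG|$ is the number of cyclic summands of $G$ of order greater than $p^k$. Bounded groups $G$ and $H$ are called \emph{weakly isomorphic} if $|mG|=|mH|$ whenever $m\in\mathbb N$ and $|mG|\cdot|mH|\ge\omega$, that is, whenever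 at least one of $mG$, $mH$ is infinite.

Consider the groups $G=\mathbb V_4^{\omega_1}$ and $H=\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega}$. They are not weakly isomorphic, since $|2G|=\omega_1>\omega=|2H|$, and for the same reason $G$ is not isomorphic to a subgroup of $H$. The following question is posed in \cite{topics}.

\medskip
\noindent\textbf{Question.} \emph{Can $(\mathbb V_4^{\omega_1})^\#$ be homeomorphically embedded into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$?}
\medskip

The algebra suggests the answer no, but neither size nor exponent alone gives an obstruction. The two groups have the same cardinality. Every countable subgroup of $G$ lies in a copy of $\mathbb V_4^\omega$ and so is isomorphic to a subgroup of $H$. The subgroup $2G\cong\mathbb V_2^{\omega_1}$ is isomorphic to a subgroup of $H$ as well. A proof must show that a continuous map, which need not respect addition at all, can use neither the large factor of small exponent nor the small factor of large exponent.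

\begin{theorem}\label{thm:answer}
Every nonempty fiber of a continuous map $f:(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$ is infinite. In particular, $(\mathbb V_4^{\omega_1})^\#$ cannot be homeomorphically embedded into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$.
\end{theorem}

The same method decides embeddability for all bounded groups.

\begin{theorem}\label{thm:general}
Let $G$ and $H$ be bounded groups, $G$ infinite. The following are equivalent:
\begin{enumerate}
\item[(a)] $G^\#$ embeds homeomorphically into $H^\#$;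
\item[(b)] there is a continuous finite-to-one map $G^\#\to H^\#$;
\item[(c)] $|mG|\le|mH|$ for every $m\ge1$ with $mG$ infinite.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:weak}
Let $G$ and $H$ be infinite bounded groups. Each of $G^\#$, $H^\#$ embeds homeomorphically into the other if and only if $G$ and $H$ are weakly isomorphic. In particular, if $G^\#$ and $H^\#$ are homeomorphic, then $G$ and $H$ are weakly isomorphic.
\end{corollary}

Section~\ref{sec:basics} collects the facts about Bohr topologies and dual groups that we use. Section~\ref{sec:two} states two rigidity theorems, one for each factor of $H$, and derives Theorem~\ref{thm:answer} from them. The first (Theorem~\ref{thm:exp}) concerns exponents and is proved in Sections~\ref{sec:straight} and~\ref{sec:exp}; the second (Theorem~\ref{thm:card}) concerns cardinalities and is proved in Section~\ref{sec:card}. Section~\ref{sec:general} proves Theorem~\ref{thm:general} and Corollary~\ref{cor:weak}; it is not needed for Theorem~\ref{thm:answer}. Everything is proved in ZFC.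

\section{Characters, colorings and the dual group}\label{sec:basics}

We identify $\mathbb Z_m$ with the subgroup of $\mathbb T$ of elements killed by $m$. For a group $H$ let $\widehat H$ be the group of its characters, and for $E\le H$ let $E^\perp=\{\chi\in\widehat H:\chi|_E=0\}$. We write $H[k]=\{x\in H:kx=0\}$, and $H_p$ for the $p$-primary part of $H$. The canonical basis of $\mathbb V_q^\kappa$ is $(e_a)_{a<\kappa}$. For $A\subseteq\omega$, $[A]^r$ is the set of tuples $i_1<\dots<i_r$ from $A$. The following facts are standard.

\begin{enumerate}
\item[(B1)] \emph{Neighborhoods.} If $qG=0$, every character of $G$ takes values in the finite set $\mathbb Z_q\subset\mathbb T$, so it is continuous from $G^\#$ to the discrete group $\mathbb Z_q$. A basic neighborhood of $0$ is given by conditions on finitely many characters $\chi_1,\dots,\chi_N$ and contains their common kernel. Hence the kernels of the homomorphisms $\gamma:G\to\mathbb Z_q^N$ ($N\in\mathbb N$) form a neighborhood base at $0$ in $G^\#$. Translations are homeomorphisms of $G^\#$.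
\item[(B2)] \emph{Extension and separation.} Since $\mathbb T$ is divisible, every character of a subgroup of $H$ extends to $H$. If $E\le H$ and $x\notin E$, then some $\chi\in E^\perp$ has $\chi(x)\ne0$: extend to $H/E$ a nonzero character of the cyclic group generated by $x+E$. In particular characters separate points, and $F^\#$ is discrete for finite $F$.
\item[(B3)] \emph{Homomorphisms, subgroups, sums.} A homomorphism $G\to H$ is continuous from $G^\#$ to $H^\#$, because its composition with a character is a character. By (B2), a subgroup $K\le G$ inherits from $G^\#$ the topology of $K^\#$. The characters of $A\oplus B$ are the maps $(a,b)\mapsto\chi(a)+\chi'(b)$, so $(A\oplus B)^\#=A^\#\times B^\#$.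
\item[(B4)] \emph{Finiteness.} A finitely generated bounded group is finite.
\item[(B5)] \emph{The dual group.} Let $mH=0$. Then $\widehat H$ is a closed subgroup of $\mathbb Z_m^H$, so it is a compact Hausdorff group in the topology of pointwise convergence. By (B4), the sets $\{\chi:\chi|_E=\theta\}$ with $E\le H$ finite and $\theta\in\widehat E$ form a base of clopen sets; we call them \emph{basic}. By (B2) such a set is nonempty, and it is a coset of $E^\perp$. We write $\mathbb P$ for the Haar probability measure on $\widehat H$.
\end{enumerate}

On $\mathbb V_q^\kappa$ the Bohr topology has a combinatorial description. A homomorphism $\gamma:\mathbb V_q^\kappa\to\mathbb Z_q^N$ is determined by the map $a\mapsto\gamma(e_a)$, a coloring of $\kappa$ with finitely many colors, and every such map into $\mathbb Z_q^N$ occurs. The next lemma is the only form in which continuity will be used.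

\begin{lemma}\label{lem:color}
Let $H$ be bounded, $g:(\mathbb V_q^\kappa)^\#\to H^\#$ continuous, $x\in\mathbb V_q^\kappa$, and $\chi_1,\dots,\chi_k\in\widehat H$. There are $N$ and a homomorphism $\gamma:\mathbb V_q^\kappa\to\mathbb Z_q^N$ such that $\chi_\nu(g(x+y))=\chi_\nu(g(x))$ for all $y\in\ker\gamma$ and all $\nu\le k$. Moreover, $y=\sum_a y_ae_a$ lies in $\ker\gamma$ whenever the support of $y$ can be split into blocks such that on each block the color $\gamma(e_a)$ is constant and the coefficients $y_a$ sum to $0$ in $\mathbb Z_q$.
\end{lemma}

\begin{proof}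
By (B1) the map $y\mapsto(\chi_\nu(g(x+y)))_{\nu\le k}$ is continuous into a finite discrete space, hence constant on a neighborhood $\ker\gamma$ of $0$. A block on which the color is $t$ contributes $(\sum y_a)\,t=0$ to $\gamma(y)$.
\end{proof}

We call such a $\gamma$ a \emph{witness} for $\chi_1,\dots,\chi_k$ at $x$. The lemma singles out the zero-sum subgroups. For $W\subseteq\kappa$ put
$$\Delta_W=\Big\{\sum_{a\in W}y_ae_a\in\mathbb V_q^\kappa:\ \sum_a y_a=0\ \text{in }\mathbb Z_q\Big\}.$$
If $\gamma(e_a)$ is constant on $W$, then $\Delta_W\subseteq\ker\gamma$. For infinite $W$ and $a_0\in W$ the elements $e_a-e_{a_0}$, $a\in W\setminus\{a_0\}$, form a basis of $\Delta_W$, so $\Delta_W\cong\mathbb V_q^{|W|}$.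

A witness depends on the character, and a bounded group has many characters. The next two lemmas turn this abundance into a tool. A function on an infinite set $I\subseteq\omega$ is \emph{eventually constant} if it is constant outside a finite subset of $I$.

\begin{lemma}\label{lem:seq}
Let $H$ be bounded, $I\subseteq\omega$ infinite, and $S:I\to H$. If $\chi\circ S$ is eventually constant for every $\chi\in\widehat H$, then $S$ is eventually constant.
\end{lemma}

\begin{proof}
Suppose first that $S$ has infinite range. By (B4) we can choose $i_1<i_2<\cdots$ in $I$ such that $y_t=S(i_t)$ is not in the finite group $E_{t-1}=\langle y_1,\dots,y_{t-1}\rangle$. We define characters $\theta_t$ of $E_t$, each extending the previous one, with $\theta_t(y_t)\ne\theta_t(y_{t-1})$ for $t\ge2$. Let $\theta_1=0$. Given $\theta_{t-1}$, take by (B2) an extension $\theta$ to $E_t$ and a character $\psi$ of $E_t$ with $\psi|_{E_{t-1}}=0$ and $\psi(y_t)\neq0$. The extensions $\theta$ and $\theta+\psi$ differ at $y_t$, so one of them will do. A common extension $\chi\in\widehat H$ of all $\theta_t$ has $\chi(y_t)\ne\chi(y_{t-1})$ for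 all $t\ge2$, contrary to the hypothesis. So $S$ has finite range. If two values $y\ne y'$ were both taken infinitely often, a character with $\chi(y)\neq\chi(y')$ would contradict the hypothesis.
\end{proof}

\begin{lemma}\label{lem:haar}
Let $H$ be bounded and let $y_1,\dots,y_K\in H$ satisfy $y_k\notin\langle y_1,\dots,y_{k-1}\rangle$ for $1\le k\le K$. Then $\mathbb P\big(\chi(y_1)=\dots=\chi(y_K)=0\big)\le2^{-K}$.
\end{lemma}

\begin{proof}
Let $E=\langle y_1,\dots,y_K\rangle$, a finite group. In the chain $0<\langle y_1\rangle<\langle y_1,y_2\rangle<\dots<E$ each index is at least $2$, so $|E|\ge2^K$. The event in question is $E^\perp$, the kernel of the restriction map $\widehat H\to\widehat E$. This map is onto by (B2), and $|\widehat E|=|E|$. So $\widehat H$ is the union of $|E|$ cosets of $E^\perp$, which have equal measure, and $\mathbb P(E^\perp)=1/|E|$.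
\end{proof}

\section{Two rigidity theorems and the answer}\label{sec:two}

A continuous map into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega)^\#$ has two coordinates, and we show that each collapses a large set. The first theorem restricts what a continuous map can do at the points of order $p$ that are divisible by $p^{n-1}$.

\begin{theorem}\label{thm:exp}
Let $q=p^n$ with $p$ prime and $n\ge1$, let $H$ be bounded, and let $g:(\mathbb V_q^\omega)^\#\to H^\#$ be continuous with $g(0)=0$. Then there are an infinite set $I\subseteq\omega$ and a function $u:I\to H$ such that for all $i<j$ in $I$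
$$g\big(p^{n-1}(e_i-e_j)\big)=p^{n-1}\big(u(i)-u(j)\big),\qquad p^n\big(u(i)-u(j)\big)=0 .$$
\end{theorem}

A homomorphism $g$ satisfies this with $I=\omega$ and $u(i)=g(e_i)$. Conversely, fix $i_0\in I$. The second equation allows us to define a homomorphism $\Delta_I\to H$ by $e_i-e_{i_0}\mapsto u(i)-u(i_0)$, and the first says that $g$ agrees with it at the points $p^{n-1}(e_i-e_j)$, $i<j$. The second theorem says that a target of small cardinality forces a collapse on a whole subgroup.

\begin{theorem}\label{thm:card}
Let $q\ge2$, let $\kappa$ be an infinite cardinal, and let $L$ be a bounded group such that either $L$ is finite or $\lambda:=|L|+\omega<\kappa$. Let $h:(\mathbb V_q^\kappa)^\#\to L^\#$ be continuous. Then $h$ is constant on $\Delta_W$ for some infinite $W\subseteq\kappa$. In the second case one can take $|W|\ge\lambda^+$.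
\end{theorem}

The hypothesis on $L$ cannot be dropped: the identity map of $\mathbb V_q^\kappa$ is constant on no $\Delta_W$ with $|W|\ge2$. The two theorems combine as follows.

\begin{proposition}\label{prop:fiber}
Let $q=p^n$ with $p$ prime and $n\ge1$, and let $\kappa$ be infinite. Let $H'$ and $L$ be bounded groups such that $p^{n-1}\big(H'[p^n]\big)=0$ and either $L$ is finite or $|L|+\omega<\kappa$. Then every nonempty fiber of a continuous map $f:(\mathbb V_q^\kappa)^\#\to(H'\oplus L)^\#$ is infinite.
\end{proposition}

\begin{proof}
Let $x\in\mathbb V_q^\kappa$. The map $y\mapsto f(x+y)-f(x)$ is continuous, sends $0$ to $0$, and its fiber over $0$ is a translate of $f^{-1}(f(x))$. So we may assume $f(0)=0$ and show that $f^{-1}(0)$ is infinite. By (B3), $f=(g,h)$ with $g$ continuous into $H'^\#$ and $h$ continuous into $L^\#$, and $g(0)=0$, $h(0)=0$.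

By Theorem~\ref{thm:card} there is an infinite $W\subseteq\kappa$ with $h=0$ on $\Delta_W$. Choose distinct $b_0,b_1,\ldots\in W$, and let $\iota:\mathbb V_q^\omega\to\mathbb V_q^\kappa$ be the homomorphism with $\iota(e_i)=e_{b_i}$; it is continuous by (B3). Theorem~\ref{thm:exp} applied to $g\circ\iota$ gives $I$ and $u$. For $i<j$ in $I$ put $z_{ij}=p^{n-1}(e_{b_i}-e_{b_j})$. Then $u(i)-u(j)\in H'[p^n]$, so $g(z_{ij})=p^{n-1}(u(i)-u(j))=0$; and $z_{ij}\in\Delta_W$, so $h(z_{ij})=0$. For fixed $i$ the elements $z_{ij}$, $j>i$, are distinct because $p^{n-1}\ne0$ in $\mathbb Z_q$. So $f^{-1}(0)$ is infinite.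
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Apply Proposition~\ref{prop:fiber} with $p=n=2$, $\kappa=\omega_1$, $H'=\mathbb V_2^{\omega_1}$ and $L=\mathbb V_4^\omega$. Here $2H'=0$ and $|L|+\omega=\omega<\omega_1$. An embedding is injective, so none exists.
\end{proof}

The mechanism behind Theorem~\ref{thm:exp} is visible for maps that act coordinatewise. Such maps are the first candidates for an embedding: one might hope that a bijection $\mathbb Z_4\to\mathbb Z_2^2$, applied in each coordinate, does in infinitely many coordinates what it does in one.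

\begin{example}\label{ex:model}
Let $2H=0$, let $b_a:\mathbb Z_4\to H$ ($a<\omega$) be maps with $b_a(0)=0$, and suppose that $g(\sum_ax_ae_a)=\sum_ab_a(x_a)$ is continuous from $(\mathbb V_4^\omega)^\#$ to $H^\#$. We claim that $g(2e_a)=0$ for all but finitely many $a$. Fix $\chi\in\widehat H$ and a witness $\gamma$ for $\chi$ at $0$. Split $\omega$ into finitely many pieces on which $\gamma(e_a)$ and $\chi(b_a(1))$ are constant. If $a,a',a''$ are distinct points of one piece, then $2e_a+e_{a'}+e_{a''}\in\ker\gamma$, because $2+1+1=0$ in $\mathbb Z_4$. Hence
$$0=\chi(b_a(2))+\chi(b_{a'}(1))+\chi(b_{a''}(1))=\chi(b_a(2))+2\chi(b_{a'}(1))=\chi(b_a(2)).$$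
This covers all $a$ in infinite pieces, so $\chi(b_a(2))=0$ for all but finitely many $a$. By Lemma~\ref{lem:seq}, $b_a(2)$ is eventually constant, and the constant is killed by every character, so it is $0$.
\end{example}

So the topology near $0$ records the relation $2+1+1=0$, provided that $g$ splits into contributions of single coordinates. An arbitrary continuous map does not split. The next section shows that it does split on the vectors of one fixed coefficient pattern, after passing to an infinite set of coordinates.

\section{The straightening lemma}\label{sec:straight}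

Let $H$ be a bounded group, $A\subseteq\omega$ infinite, $r\ge1$, and $F:[A]^r\to H$.

\begin{definition}
We call $F$ \emph{colorable} if for every $\chi\in\widehat H$ there is a partition of $A$ into finitely many pieces such that $\chi\circ F$ is constant on $[J]^r$ for each piece $J$. We call $F$ \emph{additive on} $I\subseteq A$ if there are $\varphi_1,\dots,\varphi_r:I\to H$ with $F(i_1,\dots,i_r)=\sum_{l}\varphi_l(i_l)$ on $[I]^r$.
\end{definition}

The restriction of a colorable map to $[A']^r$, with $A'\subseteq A$ infinite, is colorable: intersect the pieces with $A'$. A map that is additive on $A$ is colorable: partition $A$ by the values of $(\chi\varphi_1(i),\dots,\chi\varphi_r(i))$. The lemma of this section is a converse.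

\begin{lemma}[Straightening]\label{lem:straight}
If $F:[A]^r\to H$ is colorable, then $F$ is additive on some infinite $I\subseteq A$.
\end{lemma}

\begin{example}\label{ex:free}
Let $H$ be the $\mathbb Z_2$-vector space with basis $\{\varepsilon_{ij}:i<j<\omega\}$ and $F(i,j)=\varepsilon_{ij}$. A map that is additive on $I$ satisfies $F(i,j)-F(i',j)-F(i,j')+F(i',j')=0$ for $i<i'<j<j'$ in $I$, so this $F$ is additive on no infinite set. It is not colorable either. The maps $\chi\circ F$ are all the $2$-colorings of pairs. Take the one that colors a pair $1$ exactly when both points lie in the same class of a partition of $\omega$ into infinitely many infinite classes. A homogeneous set lies in one class or meets each class at most once, so finitely many homogeneous sets do not cover $\omega$. Thus colorability asks far more than Ramsey's theorem, which gives one infinite homogeneous set for each $\chi$.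
\end{example}

The proof shows that every failure of additivity looks enough like this example. Take $r=2$ and regard $F$ as a matrix with rows $j\mapsto F(i,j)$. If any two rows differ by a constant, then $F(i,j)=F'(i)+C(j)$, and we are done. Otherwise the differences $F(x,j)-F(x',j)$ keep producing new elements of $H$ as $j$ grows. A set of $2h$ points then yields about $h^2$ elements as in Lemma~\ref{lem:haar}, all of which must be killed by $\chi$ if the set is homogeneous; this has probability about $2^{-h^2}$. A partition into $Q$ homogeneous pieces gives a homogeneous set of size $M/Q$ among any $M$ points, and there are only $2^M$ candidates. The quadratic exponent beats the linear one. To make ``differ by a constant'' into a clean dichotomy that survives passage to an infinite set, we use an ultrafilter.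

\subsection*{Ultrafilter quantifiers}
Fix a nonprincipal ultrafilter $U$ on $\omega$: a family of subsets of $\omega$ that is closed under supersets and finite intersections, contains all cofinite sets, and contains exactly one of $S$, $\omega\setminus S$ for each $S\subseteq\omega$. A finite union of sets not in $U$ is not in $U$. We write $(Ui)\,P(i)$, and say that $P(i)$ holds for $U$-many $i$, if $\{i:P(i)\}\in U$. A property $P$ of increasing $k$-tuples \emph{holds a.e.}\ if
$$(Ui_1)(Ui_2)\cdots(Ui_k)\ P(i_1,\dots,i_k).$$
Only increasing tuples matter here, since $U$-many $i_{l+1}$ exceed a given $i_l$. For $k=0$, ``a.e.'' means that $P$ holds. Each single quantifier $(Ui)$ commutes with negation and with conjunction, and it may be dropped in front of a statement that does not involve $i$. By induction on $k$: if $P$ does not hold a.e., then its negation holds a.e.; if $P$ and $P'$ hold a.e., so does their conjunction; and a property of $(i_1,\dots,i_s)$ that holds a.e.\ also holds a.e.\ as a property of $(i_1,\dots,i_k)$ for $k\ge s$.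

\begin{lemma}[Extraction]\label{lem:extract}
For $1\le\nu\le d$ let $P_\nu$ be a property of increasing $k_\nu$-tuples that holds a.e. Suppose that a set $R(B)\in U$ is given for every finite $B\subseteq\omega$ such that each $P_\nu$ holds on $[B]^{k_\nu}$. Then there is $I=\{n_1<n_2<\cdots\}$ such that each $P_\nu$ holds on $[I]^{k_\nu}$ and $n_t\in R(\{n_1,\dots,n_{t-1}\})$ for all $t$.
\end{lemma}

\begin{proof}
Call an increasing tuple $(i_1,\dots,i_l)$ with $l\le k_\nu$ \emph{$\nu$-good} if $(Ui_{l+1})\cdots(Ui_{k_\nu})\,P_\nu(i_1,\dots,i_{k_\nu})$. The empty tuple is $\nu$-good; a $\nu$-good tuple of length $k_\nu$ satisfies $P_\nu$; and if $\tau$ is $\nu$-good of length less than $k_\nu$, then $(\tau,i)$ is $\nu$-good for $U$-many $i$. We choose $n_1<n_2<\cdots$ so that for every $\nu$ all increasing tuples of length at most $k_\nu$ from $B_t=\{n_1,\dots,n_{t-1}\}$ are $\nu$-good. If this holds for $B_t$, then $R(B_t)$ is defined. Pick $n_t>n_{t-1}$ in $R(B_t)$ and in each of the finitely many sets $\{i:(\tau,i)\text{ is }\nu\text{-good}\}\in U$, where $\tau$ ranges over tuples from $B_t$ of length less than $k_\nu$.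 Every new tuple has the form $(\tau,n_t)$, so the invariant holds for $B_{t+1}$.
\end{proof}

\subsection*{Proof of Lemma~\ref{lem:straight}}
Let $mH=0$. We use induction on $r$; for $r=1$ take $\varphi_1=F$. Let $r\ge2$. Enumerating $A$ in increasing order, we may assume $A=\omega$.

\emph{Rows modulo constants.} Let $K\le H^\omega$ be the subgroup of functions that are constant on some set in $U$, and let $\bar H=H^\omega/K$; then $m\bar H=0$. For $\vec\imath=(i_1,\dots,i_{r-1})\in[\omega]^{r-1}$ let $X(\vec\imath\,)\in\bar H$ be the class of the row $j\mapsto F(\vec\imath,j)$, which we set equal to $0$ for the finitely many $j\le i_{r-1}$. A nonzero class in $\bar H$ is one that escapes from every finite set: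
\begin{equation}\label{eq:escape}
\text{if } \textstyle\sum a_{\vec\imath}\,X(\vec\imath\,)\neq0 \text{ and } E\subseteq H\text{ is finite, then } \sum a_{\vec\imath}\,F(\vec\imath,j)\notin E\ \text{ for $U$-many } j ,
\end{equation}
for any finite sum with integer coefficients. Indeed, for each $e\in E$ the set of $j$ with $\sum a_{\vec\imath}F(\vec\imath,j)=e$ is not in $U$.

If $X$ is a.e.\ constant, the last variable splits off. If not, we want to vary one coordinate of $\vec\imath$ and obtain new elements of $\bar H$. For $r\ge3$ the coordinate has to be chosen: for $F(i_1,i_2,j)=\varepsilon_{i_1j}$, with $\varepsilon$ as in Example~\ref{ex:free}, the row does not depend on $i_2$. We vary the last coordinate that matters. Let $s\in\{0,\dots,r-1\}$ be minimal such that there is $Y:[\omega]^s\to\bar H$ with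
$$X(i_1,\dots,i_{r-1})=Y(i_1,\dots,i_s)\quad\text{a.e.}$$
The value $r-1$ has this property with $Y=X$, so $s$ exists. Fix such a $Y$.

\medskip
\emph{Case $s=0$: the last variable splits off.} Now $X$ is a.e.\ equal to one element of $\bar H$, the class of some $C:\omega\to H$. So for a.e.\ $\vec\imath$ there is $F'(\vec\imath\,)\in H$ with $F(\vec\imath,j)-C(j)=F'(\vec\imath\,)$ for $U$-many $j$; put $F'(\vec\imath\,)=0$ for the other $\vec\imath$. The identity $F(\vec\imath,j)=F'(\vec\imath\,)+C(j)$ holds a.e., so by Lemma~\ref{lem:extract} it holds on $[I']^r$ for some infinite $I'$.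

The map $F'$ is colorable on $I'$. Given $\chi$, take a finite partition of $I'$ such that $\chi\circ F$ is constant on $[J]^r$ for each piece $J$, and refine it so that $\chi\circ C$ is constant on each piece. If $J$ is an infinite piece and $\vec\imath\in[J]^{r-1}$, choose $j\in J$ with $j>i_{r-1}$; then $\chi F'(\vec\imath\,)=\chi F(\vec\imath,j)-\chi C(j)$ depends only on $J$. Split the finite pieces into singletons; for a singleton $J$ the set $[J]^{r-1}$ has at most one element. By induction $F'=\sum_{l<r}\varphi_l(i_l)$ on $[I]^{r-1}$ for some infinite $I\subseteq I'$, and we put $\varphi_r=C|_I$.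

\medskip
\emph{Case $s\ge1$: we contradict colorability.} Call $(i_1,\dots,i_{s-1})$ \emph{dispersed} if there is no $y\in\bar H$ with $Y(i_1,\dots,i_{s-1},i)=y$ for $U$-many $i$. We claim that a.e.\ $(s-1)$-tuple is dispersed. Otherwise a.e.\ $(s-1)$-tuple is not dispersed. For such a tuple let $Y'(i_1,\dots,i_{s-1})$ be the element $y$ above, and put $Y'=0$ on dispersed tuples. Then $Y(i_1,\dots,i_s)=Y'(i_1,\dots,i_{s-1})$ a.e., hence $X(i_1,\dots,i_{r-1})=Y'(i_1,\dots,i_{s-1})$ a.e., contrary to the minimality of $s$.

We now choose $I=\{n_1<n_2<\cdots\}$ along which both kinds of escape, in $\bar H$ and in $H$, actually happen. Write $B_t=\{n_1,\dots,n_{t-1}\}$, let $\bar E_t\le\bar H$ be generated by the values of $Y$ on $[B_t]^s$, and let $E_t\le H$ be generated by the values of $F$ on $[B_t]^r$. Both groups are finite by (B4). We require: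
\begin{enumerate}
\item[(i)] every tuple in $[I]^{s-1}$ is dispersed;
\item[(ii)] $X(i_1,\dots,i_{r-1})=Y(i_1,\dots,i_s)$ on $[I]^{r-1}$;
\item[(iii)] $Y(i_1,\dots,i_{s-1},n_t)\notin\bar E_t$ for all $t$ and all $(i_1,\dots,i_{s-1})\in[B_t]^{s-1}$;
\item[(iv)] for all $t$ and all families $(a_{\vec\imath})$ of coefficients in $\{0,\dots,m-1\}$ indexed by $\vec\imath\in[B_t]^{r-1}$: if $\sum a_{\vec\imath}X(\vec\imath\,)\ne0$, then $\sum a_{\vec\imath}F(\vec\imath,n_t)\notin E_t$.
\end{enumerate}
The properties in (i) and (ii) hold a.e. Suppose that they hold on $B_t$. For a dispersed tuple $(i_1,\dots,i_{s-1})$ the set $\{i:Y(i_1,\dots,i_{s-1},i)\in\bar E_t\}$ is a finite union of sets not in $U$; there are finitely many tuples, so $U$-many values of $n_t$ satisfy (iii). There are finitely many coefficient families, so by \eqref{eq:escape} $U$-many values of $n_t$ satisfy (iv). Lemma~\ref{lem:extract} gives $I$.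

\emph{A homogeneous set is unlikely.} Let $h\ge2$ and let $J\subseteq I$ be finite with $|J|\ge r-2+2h$. We claim that
\begin{equation}\label{eq:unlikely}
\mathbb P\big(\chi\circ F\text{ is constant on }[J]^r\big)\le2^{-h(h-1)}.
\end{equation}
Name the first $r-2+2h$ elements of $J$, in increasing order,
$$\underbrace{i_1<\dots<i_{s-1}}_{\text{fixed}}<\underbrace{x_1<\dots<x_h}_{\text{position }s}<\underbrace{i_{s+1}<\dots<i_{r-1}}_{\text{fixed}}<\underbrace{j_1<\dots<j_h}_{\text{position }r}.$$
Put $\vec\imath^{\;u}=(i_1,\dots,i_{s-1},x_u,i_{s+1},\dots,i_{r-1})$ for $1\le u\le h$, and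
$$\delta_{u,v}=F(\vec\imath^{\;u},j_v)-F(\vec\imath^{\;1},j_v)\qquad(2\le u\le h,\ 1\le v\le h).$$
If $\chi\circ F$ is constant on $[J]^r$, then $\chi$ kills all $h(h-1)$ elements $\delta_{u,v}$. List them by increasing $v$, and for equal $v$ by increasing $u$. By Lemma~\ref{lem:haar} it suffices to show that no $\delta_{u,v}$ lies in the subgroup generated by its predecessors.

Fix $u,v$ and let $j_v=n_t$. The elements $\delta_{w,v'}$ with $v'<v$ are differences of values of $F$ on $[B_t]^r$, so they lie in $E_t$. If $\delta_{u,v}$ were in the subgroup generated by its predecessors, we would have $\delta_{u,v}-\sum_{1<w<u}b_w\delta_{w,v}\in E_t$ for some integers $b_w$. The left side has the form $\sum_{w\le u}a_wF(\vec\imath^{\;w},n_t)$ with $a_u=1$, where the tuples $\vec\imath^{\;w}\in[B_t]^{r-1}$ are distinct and the $a_w$ may be reduced modulo $m$. Let $x_u=n_{t'}$. By (ii), $X(\vec\imath^{\;w})=Y(i_1,\dots,i_{s-1},x_w)$. For $w<u$ this element lies in $\bar E_{t'}$, and for $w=u$ it does not, by (iii). Hence $\sum_{w\le u}a_wX(\vec\imath^{\;w})\neq0$, and (iv) gives $\sum_{w\le u}a_wF(\vec\imath^{\;w},n_t)\notin E_t$,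 a contradiction. This proves \eqref{eq:unlikely}.

\emph{The union bound.} For $Q\ge1$ let $S_Q$ be the set of $\chi\in\widehat H$ for which $\omega$ has a partition into at most $Q$ pieces with $\chi\circ F$ constant on $[J]^r$ for each piece $J$. Colorability says that $\widehat H=\bigcup_QS_Q$. For $M\ge1$ let $T_{Q,M}$ be the set of $\chi$ such that $\chi\circ F$ is constant on $[J]^r$ for some $J\subseteq\{n_1,\dots,n_M\}$ with $|J|\ge M/Q$. This set is clopen, since it depends on finitely many values of $\chi$. It contains $S_Q$, since one of the pieces contains at least $M/Q$ of the points $n_1,\dots,n_M$. Let $h=\lfloor(M/Q-r+2)/2\rfloor$, so that $r-2+2h\le M/Q$ and $h\ge M/(2Q)-r/2$. For large $M$ we have $h\ge2$, and \eqref{eq:unlikely} gives $\mathbb P(T_{Q,M})\le2^{M-h(h-1)}$, which tends to $0$ as $M\to\infty$. So $S_Q$ is contained in the null set $\bigcap_MT_{Q,M}$, and $\widehat H$ is covered by countably many null sets. This is absurd, so the case $s\ge1$ does not occur. \hfill$\square$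

\medskip
Boundedness of $H$ entered through the finiteness of $E_t$, $\bar E_t$ and of the set of coefficient families, and through the refinement by the finitely many values of $\chi\circ C$.

\section{Proof of Theorem~\ref{thm:exp}}\label{sec:exp}

Lemma~\ref{lem:straight} straightens $g$ on the vectors $\sum_lc_le_{i_l}$, $i_1<\dots<i_r$, for one coefficient pattern $(c_1,\dots,c_r)$. It says nothing about how the functions $\varphi_l$ for different patterns are related. So a single pattern must do all the work: its vectors must approach $0$ in enough ways to reveal the relation used in Example~\ref{ex:model}, and they must also approach the points $p^{n-1}(e_i-e_j)$.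

For $q=4$ take the vectors $2e_{i_1}-2e_{i_2}+e_{i_3}+e_{i_4}+e_{i_5}+e_{i_6}$. If $i_3,\dots,i_6$ have the same color, the four last terms are invisible to $\gamma$, and the vector is close to $2e_{i_1}-2e_{i_2}$. If the six indices are colored $AABBBB$, the vector is close to $0$. It is also close to $0$ under the coloring $ABBBAA$ and under every coloring obtained from it by permuting the last four letters, and this ties $\varphi_2$ to the sum of two of the functions $\varphi_3,\dots,\varphi_6$.

In general put $c=p^{n-1}$, $r=q+2$, $T=\{3,\dots,r\}$, and
$$c_1=c,\qquad c_2=-c,\qquad c_l=1\ \ (l\in T),\qquad F(i_1,\dots,i_r)=g\Big(\sum_{l=1}^rc_le_{i_l}\Big).$$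
Since $|T|=q$, both $\sum_{l\in T}c_l$ and $\sum_{l=1}^rc_l$ vanish in $\mathbb Z_q$.

\emph{Step 1: straightening.} Let $\chi\in\widehat H$ and let $\gamma$ be a witness for $\chi$ at $0$. If $\gamma(e_i)$ is constant on $J$, then $\sum c_le_{i_l}\in\ker\gamma$ for tuples from $J$, so $\chi\circ F=\chi(g(0))=0$ on $[J]^r$. Thus $F$ is colorable, and Lemma~\ref{lem:straight} gives an infinite $I$ and $\varphi_1,\dots,\varphi_r:I\to H$ with $F(i_1,\dots,i_r)=\sum_l\varphi_l(i_l)$ on $[I]^r$.

\emph{Step 2: zero-sum blocks.} For $\beta\subseteq\{1,\dots,r\}$ let $\beta'$ be its complement, and let $S_\beta(i)=\sum_{l\in\beta}\varphi_l(i)$ for $i\in I$; all functions are evaluated at the same point $i$. We claim: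
\begin{equation}\label{eq:block}
\begin{array}{l}\text{if }\sum_{l\in\beta}c_l=0\text{ in }\mathbb Z_q,\text{ then }S_\beta\text{ and }S_{\beta'}\text{ are eventually constant,}\\ \text{and their eventual values sum to }0.\end{array}
\end{equation}
Note that $\sum_{l\in\beta'}c_l=0$ as well. Let $\chi\in\widehat H$, with witness $\gamma$ at $0$. Split $I$ into finitely many pieces on which $\gamma(e_i)$ and all $\chi\varphi_l(i)$ are constant. Let $J,J'$ be infinite pieces, equal or not. Because they are infinite, we can pick $i_1<\dots<i_r$ with $i_l\in J$ for $l\in\beta$ and $i_l\in J'$ for $l\in\beta'$, however $\beta$ and $\beta'$ interlace. By Lemma~\ref{lem:color}, $\sum c_le_{i_l}\in\ker\gamma$, so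
$$0=\chi F(i_1,\dots,i_r)=\sum_{l\in\beta}\chi\varphi_l(i_l)+\sum_{l\in\beta'}\chi\varphi_l(i_l)=\chi S_\beta|_J+\chi S_{\beta'}|_{J'},$$
where $\chi S_\beta|_J$ denotes the constant value of $\chi\circ S_\beta$ on $J$. Varying $J$ with $J'$ fixed, we see that $\chi\circ S_\beta$ has the same value on all infinite pieces, and varying $J'$ gives the same for $\chi\circ S_{\beta'}$. The finite pieces have finite union. So both functions are eventually constant, with opposite values. By Lemma~\ref{lem:seq}, $S_\beta$ and $S_{\beta'}$ are eventually constant, say with values $s$ and $s'$, and $\chi(s+s')=0$ for all $\chi$ gives $s+s'=0$.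

\emph{Step 3: the relations among the $\varphi_l$.} The eventually constant functions form a subgroup of $H^I$; write $[\varphi]$ for the class of $\varphi$ in the quotient. We apply \eqref{eq:block} to two kinds of blocks.

For $\beta=\{1,2\}$, $\beta'=T$, there is $\sigma\in H$ such that $\varphi_1+\varphi_2$ is eventually $\sigma$ and $S_T$ is eventually $-\sigma$. In particular $[\varphi_1]=-[\varphi_2]$ and $\sum_{l\in T}[\varphi_l]=0$.

For $\beta=\{2\}\cup B$ with $B\subseteq T$, $|B|=c$, the coefficient sum is $-c+c=0$, so $[\varphi_2]=-\sum_{l\in B}[\varphi_l]$. Let $a\ne a'$ in $T$. Since $0\le c-1\le q-2$, there is $B_0\subseteq T\setminus\{a,a'\}$ with $|B_0|=c-1$. Comparing $B=B_0\cup\{a\}$ with $B=B_0\cup\{a'\}$ gives $[\varphi_a]=[\varphi_{a'}]$.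

Put $u=\varphi_r$. Then $[\varphi_l]=[u]$ for all $l\in T$, and therefore $[\varphi_2]=-c[u]$, $[\varphi_1]=c[u]$, and $q[u]=\sum_{l\in T}[\varphi_l]=0$. Removing finitely many points from $I$, we may assume that on all of $I$
\begin{equation}\label{eq:rel}
\varphi_1+\varphi_2=\sigma,\qquad S_T=-\sigma,\qquad \varphi_1-cu\ \text{ and }\ qu\ \text{ are constant.}
\end{equation}
The last statement gives $p^n(u(i)-u(j))=0$ for $i,j\in I$.

\emph{Step 4: passing to the limit point.} Let $i<j$ in $I$, $x=ce_i-ce_j$, $\chi\in\widehat H$, and let $\gamma'$ be a witness for $\chi$ at $x$. Take an infinite $J\subseteq I$ above $j$ on which $\gamma'(e_a)$ and all $\chi\varphi_l(a)$ are constant, and take $i_3<\dots<i_r$ in $J$. Then $y=e_{i_3}+\dots+e_{i_r}\in\ker\gamma'$, and $\sum_{l\in T}\chi\varphi_l(i_l)=\sum_{l\in T}\chi\varphi_l(i_3)=\chi S_T(i_3)=-\chi(\sigma)$. Hence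
$$\chi(g(x))=\chi(g(x+y))=\chi F(i,j,i_3,\dots,i_r)=\chi\big(\varphi_1(i)+\varphi_2(j)-\sigma\big).$$
Since characters separate points, $g(x)=\varphi_1(i)+\varphi_2(j)-\sigma$. By \eqref{eq:rel}, $\varphi_2(j)-\sigma=-\varphi_1(j)$, so
$$g(x)=\varphi_1(i)-\varphi_1(j)=c\,(u(i)-u(j)).$$
This proves Theorem~\ref{thm:exp}. \hfill$\square$

\begin{remark}
Steps 1--3 use continuity of $g$ at $0$ and the normalization $g(0)=0$; Step 4 uses continuity at the points $c(e_i-e_j)$. The arithmetic of $q$ and $c$ entered only through $1\le c\le q-1$. The choice $q=p^n$, $c=p^{n-1}$ matters in Proposition~\ref{prop:fiber}, where $c$ must kill $H'[q]$ but not $\mathbb Z_q$.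
\end{remark}

\section{Proof of Theorem~\ref{thm:card}}\label{sec:card}

Let $G=\mathbb V_q^\kappa$. Composing $h$ with a translation of $L$, we assume $h(0)=0$, and we look for $W$ with $h=0$ on $\Delta_W$. When only finitely many values have to be excluded, finitely many characters and one coloring suffice.

\begin{lemma}\label{lem:finite}
Let $E\le L$ be finite, let $W_0\subseteq\kappa$ be infinite, and suppose that $h(\Delta_{W_0})\subseteq E$. Then there is $W\subseteq W_0$ with $|W|=|W_0|$ and $h=0$ on $\Delta_W$.
\end{lemma}

\begin{proof}
By (B2) choose $\chi_1,\dots,\chi_k\in\widehat L$ with $E\cap\bigcap_\nu\ker\chi_\nu=0$, and let $\gamma$ be a witness for them at $0$. There are finitely many colors, so $\gamma(e_a)$ is constant on some $W\subseteq W_0$ with $|W|=|W_0|$. Then $\Delta_W\subseteq\Delta_{W_0}\cap\ker\gamma$, so $h(\Delta_W)\subseteq E\cap\bigcap_\nu\ker\chi_\nu=0$.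
\end{proof}

If $L$ is finite, the lemma with $E=L$ and $W_0=\kappa$ gives $W$ with $|W|=\kappa$. It remains to treat the case $\lambda=|L|+\omega<\kappa$.

The direct extension of the lemma is too wasteful. For each nonzero $x\in L$ choose $\chi_x$ with $\chi_x(x)\ne0$ and a witness $\gamma_x$ at $0$, and color $a<\kappa$ by the family $(\gamma_x(e_a))_{x}$. If $W$ is monochromatic, then all $\chi_x$ kill $h(\Delta_W)$, so $h=0$ on $\Delta_W$. But there may be $2^\lambda$ colors, so this needs $\kappa>2^\lambda$. For $\kappa=\omega_1$ and $\lambda=\omega$ it gives nothing: $\omega_1\le2^\omega$, so countably many $2$-colorings can separate all points of $\omega_1$.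

The remedy is to use all characters and the topology of $\widehat L$. Suppose for a moment that witnesses $\gamma_\chi:G\to\mathbb Z_q^N$ could be chosen with fixed $N$ and continuously in $\chi$. Then for each $a$ the color $\gamma_\chi(e_a)$ would be constant for $\chi$ in some basic set, and there are only $\lambda$ basic sets. So $\lambda^+$ many $a$ would share a basic set and a color. We obtain a fixed $N$ from the Baire category theorem, which says that a compact Hausdorff space is not a countable union of closed sets with empty interior. In place of a continuous choice we use a minimal closed relation.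

\emph{Step 1: fixing $N$.} Let $\Gamma_N=\mathrm{Hom}(G,\mathbb Z_q^N)$, a compact space under pointwise convergence, being closed in $(\mathbb Z_q^N)^G$. Let
$$Z_N=\{(\chi,\gamma)\in\widehat L\times\Gamma_N:\ \chi(h(y))=0\text{ for all }y\in\ker\gamma\}$$
be the set of pairs in which $\gamma$ is a witness for $\chi$ at $0$. For each $y\in G$ the condition ``$\gamma(y)\ne0$ or $\chi(h(y))=0$'' defines a clopen set, and $Z_N$ is the intersection of these sets. So $Z_N$ is compact, and its image under the projection $\pi$ to $\widehat L$ is closed. By Lemma~\ref{lem:color}, $\widehat L=\bigcup_N\pi(Z_N)$. By the Baire category theorem some $\pi(Z_N)$ contains a basic set $O_0$. Fix this $N$.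

\emph{Step 2: a minimal relation.} Let $\mathcal Z$ be the family of closed subsets $Z\subseteq Z_N\cap(O_0\times\Gamma_N)$ with $\pi(Z)=O_0$. It contains $Z_N\cap(O_0\times\Gamma_N)$. The intersection of a nonempty chain in $\mathcal Z$ is in $\mathcal Z$, because over each $\chi\in O_0$ the fibers form a chain of nonempty compact sets, which has nonempty intersection. By Zorn's lemma $\mathcal Z$ has a minimal element $Z'$.

\emph{Step 3: each color is locally determined somewhere.} Let $a<\kappa$. Pick $\rho_a\in\mathbb Z_q^N$ such that $\gamma(e_a)=\rho_a$ for at least one $(\chi,\gamma)\in Z'$. The set $Z'_a=\{(\chi,\gamma)\in Z':\gamma(e_a)\neq\rho_a\}$ is a closed proper subset of $Z'$. By minimality $\pi(Z'_a)\neq O_0$, and $\pi(Z'_a)$ is closed by compactness. So the nonempty open set $O_0\setminus\pi(Z'_a)$ contains a basic set $O_a=\{\chi:\chi|_{E_a}=\theta_a\}$, and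
\begin{equation}\label{eq:local}
\gamma(e_a)=\rho_a\quad\text{whenever }(\chi,\gamma)\in Z'\text{ and }\chi\in O_a .
\end{equation}

\emph{Step 4: counting.} The group $L$ has at most $\lambda$ finite subgroups $E$, each $\widehat E$ is finite, and $\mathbb Z_q^N$ is finite. So there are at most $\lambda$ triples $(\rho,E,\theta)$. If each triple were equal to $(\rho_a,E_a,\theta_a)$ for at most $\lambda$ values of $a$, then $\kappa\le\lambda\cdot\lambda=\lambda$. This is where $\lambda<\kappa$ is used. Hence there are a triple $(\rho,E,\theta)$ and $W_0\subseteq\kappa$ with $|W_0|\ge\lambda^+$ such that $(\rho_a,E_a,\theta_a)=(\rho,E,\theta)$ for all $a\in W_0$. Put $O=\{\chi:\chi|_E=\theta\}\subseteq O_0$.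

\emph{Step 5: the image is finite.} Let $y\in\Delta_{W_0}$ and $\chi\in O$. Since $\pi(Z')=O_0$, there is $\gamma$ with $(\chi,\gamma)\in Z'$. By \eqref{eq:local}, $\gamma(e_a)=\rho$ for all $a\in W_0$, so $y\in\ker\gamma$, and $(\chi,\gamma)\in Z_N$ gives $\chi(h(y))=0$. As $O$ is a coset of $E^\perp$, every element of $E^\perp$ is a difference of two elements of $O$ and so vanishes at $h(y)$. By (B2), $h(y)\in E$. Thus $h(\Delta_{W_0})\subseteq E$, and Lemma~\ref{lem:finite} gives $W\subseteq W_0$ with $|W|=|W_0|\ge\lambda^+$ and $h=0$ on $\Delta_W$. This proves Theorem~\ref{thm:card}. \hfill$\square$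

\section{Embeddings between arbitrary bounded groups}\label{sec:general}

We first translate condition (c) of Theorem~\ref{thm:general} into numbers of cyclic summands. Let $P=\bigoplus_{j}\mathbb V_{p^j}^{\nu_j}$ be a bounded $p$-group; only finitely many of the cardinals $\nu_j$ are nonzero. Then $p^kP\cong\bigoplus_{j>k}\mathbb V_{p^{j-k}}^{\nu_j}$. Hence
\begin{equation}\label{eq:count}
p^kP\text{ is infinite iff some }\nu_j\ (j>k)\text{ is infinite, and then }|p^kP|=\sum_{j>k}\nu_j=\max_{j>k}\nu_j .
\end{equation}
Also, an integer prime to $p$ acts on $P$ as an automorphism, so $mP=p^kP$ when $p^k$ is the largest power of $p$ dividing $m$.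

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a)$\Rightarrow$(b). An embedding is continuous and injective.

(b)$\Rightarrow$(c). Suppose that (c) fails: $\kappa:=|mG|$ is infinite and $|mH|<\kappa$. Let $f:G^\#\to H^\#$ be continuous; we find an infinite fiber. The group $mG=\bigoplus_pmG_p$ has finitely many nonzero summands, so $|mG_p|=\kappa$ for some prime $p$. Let $p^k$ be the largest power of $p$ dividing $m$, and put $n=k+1$, $q=p^n$. Then $|p^kG_p|=\kappa$, so by \eqref{eq:count} $G_p$ has $\kappa$ cyclic summands of order at least $p^n$. Each contains a copy of $\mathbb Z_q$, so we may regard $\mathbb V_q^\kappa$ as a subgroup of $G$. By (B3) the restriction of $f$ to it is continuous from $(\mathbb V_q^\kappa)^\#$ to $H^\#$.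

Write $H_p=A\oplus L$, where $L$ is the sum of the cyclic summands of order at least $p^n$ and $p^{n-1}A=0$. Then $p^kL=p^kH_p=mH_p\subseteq mH$, so $|p^kL|<\kappa$. If $L$ is infinite, \eqref{eq:count} shows that $|L|$ and $|p^kL|$ both equal the number of summands of $L$, so $|L|+\omega=|L|<\kappa$. Put $H'=A\oplus\bigoplus_{\ell\ne p}H_\ell$, so that $H=H'\oplus L$. The groups $H_\ell$ have no elements of order $p$, so $H'[p^n]=A$ and $p^{n-1}(H'[p^n])=0$. Proposition~\ref{prop:fiber} shows that the restriction of $f$ to $\mathbb V_q^\kappa$ has an infinite fiber.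

(c)$\Rightarrow$(a). Let $G=\bigoplus_{p,j}\mathbb V_{p^j}^{\kappa_{p,j}}$ and $H=\bigoplus_{p,j}\mathbb V_{p^j}^{\lambda_{p,j}}$. Condition (c) does not make $G$ a subgroup of $H$, as $G=\mathbb Z_4\oplus\mathbb V_2^\omega$, $H=\mathbb V_2^\omega$ shows. We replace the finite part of $G$ that (c) cannot see by a finite group that fits into $H$. For each prime $p$ let $j_p$ be the largest $j$ with $\kappa_{p,j}$ infinite, and $j_p=0$ if there is none. Then $G=F\oplus G'$, where $F$ is the sum of the summands with $j>j_p$ and $G'$ the sum of those with $j\le j_p$. The group $F$ is finite. Since $G$ is infinite, $j_{p_0}\ge1$ for some $p_0$. Choose $l$ with $p_0^{\,l}\ge|F|$ and put $G''=\mathbb Z_{p_0}^l\oplus G'=\bigoplus_{p,j}\mathbb V_{p^j}^{\kappa''_{p,j}}$. Here $\kappa''_{p,j}=0$ for $j>j_p$, and $\kappa''_{p,j}\le\kappa_{p,j}+l$ for $j\le j_p$.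

By (B2) and (B3), $G^\#=F^\#\times G'^\#$ and $G''^\#=(\mathbb Z_{p_0}^l)^\#\times G'^\#$ with $F^\#$ and $(\mathbb Z_{p_0}^l)^\#$ discrete. Any injection $F\to\mathbb Z_{p_0}^l$, times the identity of $G'$, embeds $G^\#$ into $G''^\#$. By (B3) it remains to show that $G''$ is isomorphic to a subgroup of $H$.

Fix $p$ and $j$ with $1\le j\le j_p$. Let $m'$ be an integer prime to $p$ that kills $G_\ell$ and $H_\ell$ for all primes $\ell\ne p$, and let $m=p^{j-1}m'$. Then $mG=p^{j-1}G_p$ and $mH=p^{j-1}H_p$. The group $mG$ is infinite because $\kappa_{p,j_p}$ is infinite and $j_p\ge j$. By (c), $mH$ is infinite too, and by (c) and \eqref{eq:count}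
$$\max_{i\ge j}\lambda_{p,i}=|p^{j-1}H_p|\ge|p^{j-1}G_p|=\max_{i\ge j}\kappa_{p,i}\ge\kappa_{p,j}+\omega\ge\kappa''_{p,j}.$$
So there is $i(j)\ge j$ with $\lambda_{p,i(j)}$ infinite and $\lambda_{p,i(j)}\ge\kappa''_{p,j}$. Several $j$ may have the same $i(j)=i$. Since $\lambda_{p,i}$ is infinite, $\mathbb V_{p^i}^{\lambda_{p,i}}$ is isomorphic to a direct sum of finitely many copies of itself, one for each such $j$. As $\mathbb Z_{p^j}$ is a subgroup of $\mathbb Z_{p^i}$ for $j\le i$, the group $\mathbb V_{p^j}^{\kappa''_{p,j}}$ embeds into the copy that belongs to $j$. The sum of these embeddings over all $p$ and $j$ embeds $G''$ into $H$.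
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:weak}]
By Theorem~\ref{thm:general}, mutual embeddability means that (c) holds in both directions. If it does and $mG$ is infinite, then $|mG|\le|mH|$, so $mH$ is infinite and $|mH|\le|mG|$; the case of infinite $mH$ is symmetric. So $|mG|=|mH|$ whenever one of the two groups is infinite, which is weak isomorphism. Conversely, weak isomorphism gives (c) in both directions, with equality. A homeomorphism and its inverse are embeddings.
\end{proof}

\begin{example}
Let $\kappa$ be infinite and let $\lambda,\mu$ be arbitrary cardinals. Then $(\mathbb V_4^\kappa)^\#$ embeds into $(\mathbb V_2^\mu\times\mathbb V_4^\lambda)^\#$ if and only if $\kappa\le\lambda$. If $\kappa\le\lambda$, the first group is isomorphic to a subgroup of the second. Conversely, condition (c) for $m=2$ reads $\kappa\le|\mathbb V_2^\lambda|$, which forces $\lambda$ to be infinite and $\kappa\le\lambda$. The Question is the case $\kappa=\mu=\omega_1$, $\lambda=\omega$.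
\end{example}

\begin{thebibliography}{1}

\bibitem{topics}
\emph{Selected topics from the structure theory of topological groups},
\texttt{http://www.math.sci.ehime-u.ac.jp/\textasciitilde{}dima/papers/opit2/structure\_theory.pdf}

\end{thebibliography}
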